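# Inscribed polytopes and affine surface area without smoothness

## Two half-ellipses glued along a diameter

Fix $b>0$, $b\neq1$, and let $K_b\subset\mathbb R^2$ be the union of the upper half of the unit disk and the lower half-ellipse $\{x^2+y^2/b^2\le1,\ y\le0\}$. The two arcs meet at $(\pm1,0)$ with a common vertical tangent, so $K_b$ is convex. The curvature jumps there from $1$ to $1/b^2$, so the boundary is not $C^2$. Let $M_n$ be the smallest area of $K_b\setminus P$ over polygons $P\subset K_b$ with at most $n$ vertices. How does $M_n$ behave for large $n$?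

First force $(\pm1,0)$ to be vertices, and let $M_n'\ge M_n$ be the minimum under this restriction. Adding the two points to an arbitrary polygon costs at most two vertices and does not decrease the area, so $M'_{n+2}\le M_n\le M'_n$. It suffices to understand $M_n'$.

If $(\pm1,0)\in P$, then $P\cap\{y\ge0\}$ is the convex hull of $(\pm1,0)$ and the vertices of $P$ in the upper half, because a segment from an upper to a lower point of $P$ crosses the axis inside $[-1,1]$. Suppose there are at most $k-1$ further vertices in the upper half. Pushing them radially onto the circle does not shrink the hull, because the hull contains the origin. The hull is then a fan of at most $k$ triangles with apex at the origin and angles $\theta_i\ge 0$, $\sum\theta_i=\pi$. Since $\sin$ is concave on $[0,\pi]$, its area $\frac12\sum\sin\theta_i$ is at most $\frac k2\sin\frac\pi k$, with equality for equal angles. So the missing area in the upper half is at least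
$$g(k)=\tfrac12\big(\pi-k\sin\tfrac\pi k\big)=\frac{\pi^3}{12k^2}+O(k^{-4}),$$
and this value is attained. The lower half is the image of the upper one under $(x,y)\mapsto(x,-by)$, which multiplies areas by $b$; there the minimum is $b\,g(l)$ with $l-1$ further vertices. Therefore
$$M_n'=\min_{k+l=n}\big(g(k)+b\,g(l)\big).$$
If $k$ or $l$ stays bounded, the missing area does not tend to $0$; so both tend to infinity at the minimum, and we have to minimize $\frac{\pi^3}{12}(k^{-2}+b\,l^{-2})$. Hölder's inequality gives
$$1+b^{\frac13}=(k^{-2})^{\frac13}k^{\frac23}+(b\,l^{-2})^{\frac13}l^{\frac23}\le(k^{-2}+b\,l^{-2})^{\frac13}(k+l)^{\frac23},$$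
with equality if $l=b^{1/3}k$. Hence
$$n^2M_n\to\tfrac1{12}\big(\pi+\pi b^{\frac13}\big)^3 .$$

What is the number $\pi+\pi b^{1/3}$? On the half-ellipse $(\cos\theta,b\sin\theta)$ the curvature is $\kappa=b\,(\sin^2\theta+b^2\cos^2\theta)^{-3/2}$ and $ds=(\sin^2\theta+b^2\cos^2\theta)^{1/2}d\theta$, so $\kappa^{1/3}ds=b^{1/3}d\theta$. Thus $\pi+\pi b^{1/3}=\int_{\partial K_b}\kappa^{1/3}ds$, although $\kappa$ has jumps. Moreover, the vertices split between the two arcs in the ratio $1:b^{1/3}$, and so does the missing area, since $k^{-2}:b\,l^{-2}=1:b^{1/3}$ when $l=b^{1/3}k$. Both distribute themselves proportionally to $\kappa^{1/3}ds$.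

Is this true for every convex body, in every dimension, with no smoothness at all?

## Affine surface area and the statement for all convex bodies

Throughout, a convex body is a compact convex set with nonempty interior, $K\subset\mathbb R^d$ is a convex body, $d\ge2$ and $m=d-1$, so $d+1=m+2$. $V$ is volume; $|\cdot|$ is Euclidean norm, Lebesgue measure in $\mathbb R^m$, or cardinality; $\kappa_m$ is the volume of the unit $m$-ball; $o$ is the origin.

**Second order expansion.** A convex function $f$ on an open set in $\mathbb R^m$ has a second order expansion at $y$ with symmetric matrix $H$ if it is differentiable at $y$ and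
$$f(y+w)=f(y)+\langle\nabla f(y),w\rangle+\tfrac12\langle Hw,w\rangle+o(|w|^2)\qquad(w\to0).$$
Then $H$ is positive semidefinite. Write $q_H(w)=\frac12\langle Hw,w\rangle$. In the opening example, the boundary near $(1,0)$, written as a graph over the $y$-axis, has different one-sided second derivatives at $0$, so there is no expansion at that point.

**Aleksandrov's theorem.** A convex $f$ has a second order expansion at almost every point, and $\operatorname{tr}H$ is the density of the absolutely continuous part of the distributional Laplacian of $f$, which is a locally finite measure.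

**Curvature and affine surface area.** If $\partial K$ is near $x$ the graph of a convex $f$ with a second order expansion at $y$ (where $x=(y,f(y))$), put
$$\kappa(x)=\det H\,(1+|\nabla f(y)|^2)^{-\frac{d+1}2}.$$
This is defined for almost every $x\in\partial K$ with respect to $(d-1)$-dimensional Hausdorff measure $dx$. Let $\lambda$ be the measure $d\lambda=\kappa^{\frac1{d+1}}dx$ on $\partial K$ and
$$A(K)=\lambda(\partial K)=\int_{\partial K}\kappa(x)^{\frac1{d+1}}dx .$$
We check in the section on charts that $A(K)<\infty$.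

The value $\kappa(x)$ does not depend on the coordinates, as one sees from the volumes of small caps. Let $\beta_d=\frac{2^{(d+1)/2}\kappa_{d-1}}{d+1}$. For positive definite $H$ and $s>0$,
$$\int_{\mathbb R^m}(s-q_H(w))_+\,dw=\beta_d\,(\det H)^{-\frac12}s^{\frac{d+1}2}.\tag{1}$$
Indeed, substituting $u=H^{1/2}w$ turns the integral into $(\det H)^{-1/2}\int(s-\frac12|u|^2)_+du$. With $\rho=(2s)^{1/2}$ the last integral is $\kappa_m\rho^ms-\frac12\cdot\frac{m\kappa_m}{m+2}\rho^{m+2}=\kappa_m\rho^ms\cdot\frac2{m+2}$, which is $\beta_ds^{(d+1)/2}$. Now let $\ell$ be the tangent affine function of $f$ at $y$. The cap cut off from $K$ at depth $h$ parallel to the tangent plane is $\{(w,\xi)\in K:\xi\le\ell(w)+s\}$ with $s=h(1+|\nabla f(y)|^2)^{1/2}$. If $\det H>0$, then $f-\ell$ lies between $(1\pm\varepsilon)q_H(\cdot-y)$ near $y$, and by convexity the cap shrinks to $x$. By (1) its volume is asymptotic to $\beta_d(\det H)^{-1/2}s^{(d+1)/2}=\beta_d\,\kappa(x)^{-1/2}h^{(d+1)/2}$. If $\det H=0$, then $f-\ell\le q_{H+\eta I}(\cdot-y)$ near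 $y$ for every $\eta>0$, and the volume divided by $h^{(d+1)/2}$ tends to infinity. In both cases $\kappa(x)=\lim_{h\to0}\beta_d^2h^{d+1}V(\text{cap})^{-2}$, which is coordinate free.

For a polytope, $A=0$. A body with $A=0$ need not be a polytope. Let $c$ be the Cantor function on $[0,1]$, $f(x)=\int_0^xc$ and $K=\{(x,y):0\le x\le1,\ f(x)\le y\le\frac12\}$. By the symmetry $c(1-x)=1-c(x)$ we have $f(1)=\frac12$. Off the Cantor set, which is null, $f$ is locally affine, so $\kappa=0$ almost everywhere and $A(K)=0$. But $f'=c$ takes infinitely many values, so $K$ is not a polygon.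

**The smooth formula.** If $\partial K$ is $C^2$ and $P_n\subset K$ is a polytope with $n$ vertices of maximal volume, then
$$V(K\setminus P_n)\sim\frac{\mathrm{del}_{d-1}}2\,A(K)^{\frac{d+1}{d-1}}\,n^{-\frac2{d-1}}\qquad(n\to\infty),\tag{2}$$
where $\mathrm{del}_{d-1}>0$ depends only on $d$; for example $\mathrm{del}_2=\frac1{2\sqrt3}$. Gruber proved this when $\kappa>0$, and Böröczky, Jr. for all $C^2$ boundaries. In the plane the corresponding problem was solved by Ludwig. The problem is to prove, for $d\ge3$, either (2) or a companion formula for the Banach–Mazur distance for all convex bodies with $A(K)>0$. These notes prove (2); the companion formula is not treated.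

For $d=2$ put $\mathrm{del}_1=\frac16$, as in the opening example.

**Theorem 1.** Let $K\subset\mathbb R^d$, $d\ge2$, be any convex body and $P_n\subset K$ a polytope of maximal volume among those with at most $n$ vertices. Then
$$\lim_{n\to\infty}n^{\frac2{d-1}}V(K\setminus P_n)=\frac{\mathrm{del}_{d-1}}2A(K)^{\frac{d+1}{d-1}} .$$
Hence (2) holds whenever $A(K)>0$, and $V(K\setminus P_n)=o(n^{-2/(d-1)})$ if and only if $A(K)=0$.

A maximizer exists, because the volume of $\mathrm{conv}\{v_1,\dots,v_n\}$ is continuous on the compact set $K^n$. If $A(K)>0$, then $K$ is not a polytope, and for $n\ge d+1$ the maximizer has exactly $n$ vertices: with fewer, adding a point of $K\setminus P_n$ would increase the volume. So "at most $n$" and "exactly $n$" agree in (2).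

**Theorem 2 (weights and equidistribution).** Let $\varphi:K\to(0,\infty)$ be continuous, $V_\varphi(B)=\int_B\varphi$ and $\Lambda_\varphi=\int_{\partial K}\varphi^{\frac{d-1}{d+1}}\kappa^{\frac1{d+1}}dx$.

(a) $\lim_nn^{\frac2{d-1}}\inf V_\varphi(K\setminus P)=\frac{\mathrm{del}_{d-1}}2\Lambda_\varphi^{\frac{d+1}{d-1}}$, the infimum being over polytopes $P\subset K$ with at most $n$ vertices.

(b) If $A(K)>0$ and $P_n\subset K$ is any sequence of polytopes with at most $n$ vertices and $n^{\frac2{d-1}}V_\varphi(K\setminus P_n)\to\frac{\mathrm{del}_{d-1}}2\Lambda_\varphi^{\frac{d+1}{d-1}}$, then the measures $\frac1n\sum_{v\text{ vertex of }P_n}\delta_v$ and the normalized restrictions of $V_\varphi$ to $K\setminus P_n$ both converge weakly to $\Lambda_\varphi^{-1}\varphi^{\frac{d-1}{d+1}}\kappa^{\frac1{d+1}}dx$ on $\partial K$.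

Besides Aleksandrov's theorem we use two published results. The first is a theorem of Schütt and Werner (*The convex floating body*, Math. Scand. 66 (1990)). For $0<t<V(K)$ let $K_t$ be the intersection of all closed half-spaces whose complementary closed half-spaces cut off volume $t$ from $K$. Then for every convex body,
$$\lim_{t\to0}t^{-\frac2{d+1}}\big(V(K)-V(K_t)\big)=\gamma_dA(K),\qquad\gamma_d=\tfrac12\Big(\tfrac{d+1}{\kappa_{d-1}}\Big)^{\frac2{d+1}}=\beta_d^{-\frac2{d+1}}.\tag{3}$$
The second is Gruber's case of (2) for the unit ball only, to identify the constant.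

## Smoothing, localizing, and the part of the boundary without curvature

A sensible first attempt is to take $C^2$ bodies $K_i\subset K$ tending to $K$ and to apply (2) to each. If $P\subset K_i$, then $V(K\setminus P)=V(K\setminus K_i)+V(K_i\setminus P)$. For fixed $i$ the first term is a constant, positive as soon as $K_i\ne K$, while the quantity we want tends to $0$ with $n$. We would have to let $i$ grow with $n$, and then (2), which is a limit for a fixed body, says nothing. The two limits come in the wrong order.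

The second attempt is local. By the theorems of Aleksandrov, Egorov and Lusin there are compact sets $G$ that carry nearly all of $\lambda$ and on which the second order expansion is uniform. At a scale $r=Rn^{-1/m}$ around points of $G$, the body agrees with a paraboloid up to $o(n^{-2/m})$, and approximation of paraboloids is a fixed problem about finite sets in a cube. This suffices for the lower bound, where the rest of the boundary may be ignored. It does not suffice for the upper bound. There the polytope must also approximate $K$ along the rest, using only $p_0n$ vertices with $p_0$ small, and with an error that is a small multiple of $n^{-2/m}$. All we know about the rest is that $\lambda$ of it is small; we have no expansion there, and its surface area need not be small.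

In the Cantor example the rest is everything, and one can still succeed by hand. Let $P$ be the hull of $(0,\frac12)$ and the points $(x,f(x))$, where $x$ runs over the $2^{k+1}$ endpoints of the intervals of generation $k$. Over the gaps $f$ is affine and nothing is missing. Over an interval of length $3^{-k}$ the slope $c$ increases by $2^{-k}$, so the chord exceeds $f$ by at most $2^{-k}3^{-k}$. The total missing area is at most $2^k\cdot2^{-k}3^{-k}\cdot3^{-k}=9^{-k}$. With at most $2^{k+1}+1$ vertices this is $o(n^{-2})$, as Theorem 1 says.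

In general there is no such self-similar structure. What replaces it is (3), which knows $A(K)$ for every convex body. The set $K\setminus K_t$ has volume about $\gamma_dA(K)t^{2/(d+1)}$, and we shall show that $K_t$ is contained in a polytope inside $K$ with at most $C_dV(K\setminus K_t)/t$ vertices. With $t$ a suitable multiple of $n^{-(d+1)/(d-1)}$ this uses $p_0n$ vertices. The point that makes it local is a subtraction: near the good set $G$ the volume of $K\setminus K_t$ can be bounded below directly, by $\gamma_d\lambda(G)t^{2/(d+1)}$ asymptotically, so what is left of $K\setminus K_t$ away from $G$ has volume at most $\gamma_d(\lambda_0+o(1))t^{2/(d+1)}$, where $\lambda_0$ is the affine surface area not carried by $G$. No geometric information about the bad part enters.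

## Approximating a paraboloid: a problem about finite sets in a cube

For positive definite $H$ and a set $X\subset\mathbb R^m$, possibly infinite, put
$$D_X^H(y)=\inf\Big\{\sum\lambda_iq_H(x_i-y):\ x_i\in X,\ \lambda_i\ge0,\ \textstyle\sum\lambda_i=1,\ \sum\lambda_ix_i=y\Big\}$$
(finite sums, $\inf\emptyset=\infty$). If $\sum\lambda_ix_i=y$, then $\sum\lambda_iq_H(x_i-y)=\sum\lambda_iq_H(x_i)-q_H(y)$. So $D_X^H+q_H$ is the lower boundary of the convex hull of the points $(x,q_H(x))$, $x\in X$, and $D_X^H$ is the vertical gap between this inscribed hull and the paraboloid. In particular $D_X^H+q_H$ is convex on $\mathrm{conv}X$, and $D_X^H$ is measurable. It decreases when $X$ grows and increases with $H$. Let $C=[-\frac12,\frac12]^m$. For $Q=c+rC$ we have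
$$\int_QD^H_{c+rX}=r^{m+2}\int_CD_X^H .\tag{4}$$
For a cube $Q$ let $2Q$ be the concentric cube with doubled side.

For $m=1$, $q=|\cdot|^2$ and $y$ in a gap $[x,x']$ of $X$ of length $\alpha$, we have $D_X(y)=(y-x)(x'-y)$, whose integral over the gap is $\alpha^3/6$.

We shall several times pull points of a convex combination toward its barycenter, so we isolate the computation.

**Lemma 1.** Let $y=\sum\lambda_ix_i$ be a finite convex combination, $t_i\in(0,1]$, $z_i=y+t_i(x_i-y)$, $\Lambda=\sum\lambda_i/t_i$ and $\mu_i=\lambda_i/(t_i\Lambda)$. Then $\Lambda\ge1$, $\sum\mu_i=1$, $\sum\mu_iz_i=y$, and for every convex $f$ on a convex set containing the $x_i$,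
$$\sum\mu_if(z_i)-f(y)\le\sum\lambda_if(x_i)-f(y).$$

*Proof.* The first two claims are clear, and $\sum\mu_i(z_i-y)=\Lambda^{-1}\sum\lambda_i(x_i-y)=0$. By convexity $f(z_i)-f(y)\le t_i(f(x_i)-f(y))$. Multiply by $\mu_i$ and sum: the left side is at most $\Lambda^{-1}\big(\sum\lambda_if(x_i)-f(y)\big)$. The bracket is nonnegative by Jensen's inequality and $\Lambda\ge1$. $\square$

**Lemma 2.** There is $\delta=\delta_m\in(0,\infty)$ such that for every compact set $\mathcal H$ of positive definite matrices and every $\varepsilon\in(0,1)$ there is $N_0$ such that for all $H\in\mathcal H$ and $N\ge N_0$: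

(i) there is $X\subset2C$ with $|X|\le N$ and $\int_CD_X^H\le(1+\varepsilon)\frac\delta2(\det H)^{1/m}N^{-2/m}$;

(ii) for every $X\subset\mathbb R^m$ with $|X\cap C|\le N$ we have $\int_CD_X^H\ge(1-\varepsilon)\frac\delta2(\det H)^{1/m}N^{-2/m}$.

In (ii) points outside $C$ are free of charge, and there may be infinitely many. This is what makes the lemma usable in one small cube of a large picture.

*Proof.* **Step 1: the constant exists.** The purpose is to define $\delta$ by subadditivity. Let $D=D^{2I}$, that is, $q=|\cdot|^2$, and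
$$\hat e(N)=\inf\Big\{\int_CD_X:X\subset C,\ |X|\le N\Big\},$$
which is finite for $N\ge2^m$ (take the corners of $C$). Divide $C$ into $k^m$ equal cubes and put a scaled copy of a configuration into each. By (4), $\hat e(k^mN)\le k^mk^{-m-2}\hat e(N)=k^{-2}\hat e(N)$. Let $\delta=\inf_{N\ge2^m}N^{2/m}\hat e(N)$. For $N\ge N_1\ge2^m$ let $k=\lfloor(N/N_1)^{1/m}\rfloor$; then $k^mN_1\le N<(k+1)^mN_1$, so
$$N^{\frac2m}\hat e(N)\le(k+1)^2N_1^{\frac2m}\,k^{-2}\hat e(N_1).$$
Letting $N\to\infty$ for each fixed $N_1$ gives $N^{2/m}\hat e(N)\to\delta$. To see $\delta>0$, note that $D_X(y)\ge\mathrm{dist}(y,X)^2$. The set of $y\in C$ with $\mathrm{dist}(y,X)\le\rho$ has measure at most $N\kappa_m\rho^m$, which is $\frac12$ for $\rho=(2N\kappa_m)^{-1/m}$. Hence $\hat e(N)\ge\frac12\rho^2$.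

For $m=1$, $\int_CD_X$ is finite only if $X$ contains the endpoints of $C$, and then it equals $\frac16\sum\alpha_i^3$ over the at most $N-1$ gaps. So $\hat e(N)=\frac16(N-1)^{-2}$ and $\delta_1=\frac16$.

**Step 2: points outside $C$ do not help.** Let $\psi(N)=\inf\{\int_CD_X:X\subset\mathbb R^m,\ |X\cap C|\le N\}$. We claim $\liminf N^{2/m}\psi(N)\ge\delta$. The idea is to replace all outside points by a few points in a thin layer along the boundary of $C$.

Let $0<\varepsilon<\frac14$, $\beta=\varepsilon^2$ and $S=\{y\in C:\|y\|_\infty\ge\frac12-2\beta\}$, so $|S|\le4m\beta$. Divide $C$ into $L^m$ cells of side $\sigma=1/L$, where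
$$L=\Big\lfloor\Big(\frac{\varepsilon N}{2^m6m\beta}\Big)^{\frac1m}\Big\rfloor ,$$
and let $G$ be the set of vertices of the cells meeting $S$. For $N$ large, $\sigma\le\beta$. Then these cells lie in $\{y\in C:\|y\|_\infty\ge\frac12-3\beta\}$, which has volume at most $6m\beta$, so $|G|\le2^m6m\beta\sigma^{-m}\le\varepsilon N$. Since $\beta/\varepsilon=\varepsilon$, we have $\sigma^2\le c_m\varepsilon^{2/m}N^{-2/m}$ for $N$ large. Each $z\in S$ is a convex combination of points $g\in G$ with $|g-z|^2\le m\sigma^2$, namely the vertices of its cell.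

Let $|X\cap C|\le N$ and $X'=(X\cap C)\cup G\subset C$, so $|X'|\le(1+\varepsilon)N$. If $y\in S$, then $D_{X'}(y)\le m\sigma^2$. Let $y\in C\setminus S$ and $y=\sum\lambda_ix_i$ with $x_i\in X$, $s=\sum\lambda_i|x_i-y|^2$. If $x_i\notin C$, choose $t_i\in(0,1)$ such that $z_i=y+t_i(x_i-y)$ has $\|z_i\|_\infty=\frac12-\beta$; this is possible since $\|y\|_\infty<\frac12-2\beta$ and $\|x_i\|_\infty>\frac12$. Then $z_i\in S$ and $|z_i-y|\ge\beta$. If $x_i\in C$ put $t_i=1$, $z_i=x_i$. Lemma 1 with $f=|\cdot-y|^2$ gives $\sum\mu_iz_i=y$ and $\sum\mu_i|z_i-y|^2\le s$. Hence the total weight $\mu_i$ of the indices with $x_i\notin C$ is at most $s/\beta^2$. Replace each such $z_i$ by its convex combination $\sum_g\nu_gg$ of points of $G$. This changes $|z_i-y|^2$ into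
$$\sum_g\nu_g|g-y|^2=|z_i-y|^2+\sum_g\nu_g|g-z_i|^2\le|z_i-y|^2+m\sigma^2 .$$
Therefore $D_{X'}(y)\le(1+m\sigma^2/\beta^2)s$, and taking the infimum over representations, $D_{X'}(y)\le(1+m\sigma^2/\beta^2)D_X(y)$. (If there is no representation, the right side is infinite.) Integrating over $C\setminus S$ and over $S$,
$$\hat e(\lfloor(1+\varepsilon)N\rfloor)\le\Big(1+\frac{m\sigma^2}{\beta^2}\Big)\int_CD_X+4m^2\beta\sigma^2 .$$
The left side is at least $\delta((1+\varepsilon)N)^{-2/m}$ by definition of $\delta$, and $4m^2\beta\sigma^2\le c_m'\varepsilon^2N^{-2/m}$. As $N\to\infty$ with $\varepsilon$ fixed, $\sigma\to0$, so $\liminf N^{2/m}\psi(N)\ge\delta(1+\varepsilon)^{-2/m}-c_m'\varepsilon^2$. Let $\varepsilon\to0$.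

**Step 3: a fixed matrix $H$.** The purpose is to pass from $|\cdot|^2$ on a cube to $q_H$, which is $|\cdot|^2$ on a parallelepiped. Let $B=H^{1/2}$ and $E=BC$, so $|E|=\det B$. Since $q_H(x-y)=\frac12|Bx-By|^2$, we have $\int_CD_X^H=\frac1{2\det B}\int_ED_{BX}$. As $\frac1{2\det B}\,\delta\,(\det B)^{(m+2)/m}=\frac\delta2(\det H)^{1/m}$, it suffices to show
$$\limsup_NN^{\frac2m}\inf_{X\subset2E,\,|X|\le N}\int_ED_X\le\delta|E|^{\frac{m+2}m},\qquad\liminf_NN^{\frac2m}\inf_{|X\cap E|\le N}\int_ED_X\ge\delta|E|^{\frac{m+2}m}.$$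

For the first inequality let $M$ be the number of cubes of a grid of small side $s$ that meet $E$; they lie in $2E$. Put a scaled, nearly optimal set of at most $\lfloor N/M\rfloor$ points into each. Then $\int_ED_X$ is at most $Ms^{m+2}\hat e(\lfloor N/M\rfloor)$ up to an arbitrarily small error, so the $\limsup$ is at most $\delta Ms^{m+2}M^{2/m}=\delta(Ms^m)^{(m+2)/m}$. As $s\to0$, $Ms^m\to|E|$.

For the second let $Q_1,\dots,Q_M$ be the closed cubes of side $s'=(1-s)s$ concentric with the grid cubes of side $s$ contained in $E$. They are disjoint, and $Ms'^m\to|E|$ as $s\to0$. Let $N_i=|X\cap Q_i|$, so $\sum N_i\le N$. Let $0<\varepsilon<\delta$. By Step 2 there is $N_0$ with $\psi(N)\ge(\delta-\varepsilon)N^{-2/m}$ for $N\ge N_0$, and since $\psi$ is nonincreasing, $\psi(N')\ge\psi(N'+N_0)\ge(\delta-\varepsilon)(N'+N_0)^{-2/m}$ for all $N'\ge0$. By (4) and the convexity and monotonicity of $u\mapsto(u+N_0)^{-2/m}$,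
$$\int_ED_X\ge\sum_is'^{m+2}\psi(N_i)\ge(\delta-\varepsilon)Ms'^{m+2}\Big(\frac NM+N_0\Big)^{-\frac2m}.$$
Multiply by $N^{2/m}$ and let $N\to\infty$, which gives $(\delta-\varepsilon)(Ms'^m)^{(m+2)/m}$; then $s\to0$, $\varepsilon\to0$.

**Step 4: uniformity in $H\in\mathcal H$.** Given $\eta\in(0,1)$, compactness yields finitely many positive definite $H_l$ such that each $H\in\mathcal H$ satisfies $(1-\eta)H_l\le H\le(1+\eta)H_l$ for some $l$. Then $(1-\eta)D_X^{H_l}\le D_X^H\le(1+\eta)D_X^{H_l}$ and $(1-\eta)^m\le\det H/\det H_l\le(1+\eta)^m$. Apply Step 3 to the finitely many $H_l$, with $\eta$ small compared with $\varepsilon$. $\square$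

For $m=2$ let us test the size of $\delta_2$. For an equilateral triangle of side $l$ with center $z$ and vertices $x_i$, and $y=\sum\lambda_ix_i$, we have $\sum\lambda_i|x_i-y|^2=\frac{l^2}3-|y-z|^2$. The mean of $|y-z|^2$ over the triangle is $\frac{l^2}{12}$, so the mean gap is $\frac{l^2}4$. A triangular lattice with $N$ points per unit area has triangles of area $\frac1{2N}=\frac{\sqrt3}4l^2$, so $\frac{l^2}4=\frac1{2\sqrt3N}$. Taking the lattice points in a neighborhood of $C$ of width $l$, we get $(1+o(1))N$ points and $\int_CD_X\le\frac{1+o(1)}{2\sqrt3N}$; so Step 2 gives $\delta_2\le\frac1{2\sqrt3}$, in accordance with $\mathrm{del}_2=\frac1{2\sqrt3}$.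

## Charts, and compact sets with uniform expansions

**Charts.** For $x_0\in\partial K$ choose $p\in\mathrm{int}K$ and orthonormal coordinates $\mathbb R^d=\mathbb R^m\times\mathbb R$ with $p-x_0$ in the positive last direction. Let $\pi$ be the projection to $\mathbb R^m$, and on $\pi(K)$ let
$$f(y)=\min\{s:(y,s)\in K\},\qquad f^+(y)=\max\{s:(y,s)\in K\}.$$
Then $f$ is convex and $f^+$ concave. We have $\pi(x_0)=\pi(p)\in\mathrm{int}\,\pi(K)$, and $x_0=(\pi(x_0),f(\pi(x_0)))$, since a point of $K$ below $x_0$, together with the interior point $p$ above it, would make $x_0$ interior. Choose an open ball $O\ni\pi(x_0)$ with closure in $\mathrm{int}\,\pi(K)$. On $O$ the convex function $f$ is Lipschitz. Over each $y\in\mathrm{int}\,\pi(K)$ there is an interior point of $K$: $y$ lies in $[\pi(p),\pi(x))$ for some $x\in K$, and the points of $[p,x)$ are interior. Hence $f<f^+$ on $O$ and $(y,s)\in\mathrm{int}K$ for $f(y)<s<f^+(y)$. So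
$$\{\mathbf x(y):=(y,f(y)):y\in O\}=\partial K\cap\{(y,s):y\in O,\ s<\tfrac12(f+f^+)(y)\}$$
is relatively open in $\partial K$. Finitely many such charts cover $\partial K$.

Let $H$ be the almost everywhere defined matrix of $f$ and $g=(\det H)^{\frac1{d+1}}$. Because $dx=(1+|\nabla f|^2)^{1/2}dy$, the definition of $\kappa$ gives
$$\lambda(\mathbf x(Y))=\int_Yg\,dy\qquad(Y\subset O\text{ Borel}).$$
Moreover $g\in L^1(O)$, since $g\le1+(\det H)^{1/m}\le1+\frac1m\operatorname{tr}H$ by the inequality of arithmetic and geometric means, and $\operatorname{tr}H$ is locally integrable on $\mathrm{int}\,\pi(K)$ by Aleksandrov's theorem. So $\lambda$ is finite.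

**Good system.** A good system is a finite, possibly empty, family of charts $(O_j,f_j)$ (repetitions allowed) and compact sets $G_j\subset O_j$ with $|G_j|>0$ such that

* the sets $\mathbf x_j(G_j)$ are pairwise disjoint;
* at each $y\in G_j$, $f_j$ has a second order expansion with $H_j(y)$ positive definite, and $H_j$ is continuous on $G_j$;
* the modulus
$$\omega(r)=\max_j\sup_{y\in G_j}\sup_{0<|w|\le r}|w|^{-2}\big|f_j(y+w)-f_j(y)-\langle\nabla f_j(y),w\rangle-q_{H_j(y)}(w)\big|,$$
considered for $r<\min_j\mathrm{dist}(G_j,\mathbb R^m\setminus O_j)$, tends to $0$ as $r\to0$.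

Write $|G|=\sum|G_j|$. For an example, let $m=1$ and $f(y)=\frac12y^2+\int_0^yc$ near $[0,1]$, with the Cantor function $c$ extended by constants. Off the Cantor set $f$ is locally a quadratic polynomial with second derivative $1$. So $G=[0,1]\setminus N$, with $N$ an open neighborhood of the Cantor set of small length, satisfies all conditions, with $\omega(r)=0$ for $r$ less than the distance from $G$ to the Cantor set.

**Lemma 3.** Given disjoint Borel sets $B_1,\dots,B_q\subset\partial K$ and $\eta>0$, there is a good system such that each $\mathbf x_j(G_j)$ lies in some $B_l$ and $\lambda\big(B_l\setminus\bigcup_{j:\,\mathbf x_j(G_j)\subset B_l}\mathbf x_j(G_j)\big)\le\eta$ for each $l$.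

*Proof.* With a finite cover by charts, split each $B_l$ into finitely many disjoint Borel pieces, each in a single chart. It suffices to treat one piece $\mathbf x(Y)$, $Y\subset O$ Borel, with an arbitrarily small error $\eta'$.

Let $Y_0\subset Y$ be the set of points with a second order expansion and $\det H>0$. On the full-measure set of expansion points $\nabla f$ is measurable, and so is $H$, because $2q_H(w)=\lim_kk^2\big(f(y+w/k)+f(y-w/k)-2f(y)\big)$ for each fixed $w$. So $Y_0$ is measurable, and $\int_{Y\setminus Y_0}g=0$. By inner regularity and $g\in L^1(O)$ there is a compact $Y'\subset Y_0$ with $\int_{Y_0\setminus Y'}g\le\eta'/2$. For $y\in Y'$ and $1/k<\mathrm{dist}(Y',\mathbb R^m\setminus O)$ put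
$$e_k(y)=\sup_{0<|w|\le1/k}|w|^{-2}\big|f(y+w)-f(y)-\langle\nabla f(y),w\rangle-q_{H(y)}(w)\big| .$$
The expression is continuous in $w$, so the supremum may be taken over rational $w$, and $e_k$ is measurable. It is finite, since $f$ is bounded on $O$ and has an expansion at $y$. By the definition of the expansion, $e_k\to0$ pointwise on $Y'$. Egorov's theorem for $e_k$, Lusin's theorem for $H$, inner regularity and the absolute continuity of the integral give a compact $G\subset Y'$ with $\int_{Y'\setminus G}g\le\eta'/2$, $e_k\to0$ uniformly on $G$ and $H$ continuous on $G$. If $|G|>0$, take $G$ into the system; otherwise $\int_Gg=0$ and we omit it. $\square$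

**Cells.** For a good system put $G_j^a=\{w:\mathrm{dist}(w,G_j)\le a\}$ and, in the coordinates of chart $j$,
$$Z_j(Y,a)=\{(y,s):y\in Y,\ f_j(y)\le s\le f_j(y)+a\}.$$
As $a\to0$ the compact cells $Z_j(G_j^a,a)$ shrink to the disjoint compact sets $\mathbf x_j(G_j)$. So for all small $a>0$ we have $G_j^a\subset O_j$, $f_j+a<f_j^+$ on $G_j^a$, and the cells are pairwise disjoint subsets of $K$ lying in any prescribed neighborhood of $\bigcup\mathbf x_j(G_j)$. Such $a$ are called admissible, and only such $a$ are used. Note that $\lambda(\mathbf x_j(G_j))=\int_{G_j}g_j>0$.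

## Few vertices near a piece of the boundary force a large gap

The lower bound is stated locally, because Theorem 2 needs it in that form.

**Proposition 1.** Let $F\subset\partial K$ be compact, $\mathcal N\supset F$ relatively open in $K$, $p>0$, and for infinitely many $n$ let $P_n\subset K$ be a polytope with at most $n$ vertices, at most $(p+o(1))n$ of them in $\mathcal N$. Then, along these $n$,
$$\liminf_nn^{\frac2m}V(\mathcal N\setminus P_n)\ge\tfrac\delta2\,p^{-\frac2m}\lambda(F)^{\frac{m+2}m}.$$

*Proof.* We may assume $\lambda(F)>0$. Let $0<\eta<\lambda(F)$. By Lemma 3 there is a good system with $\mathbf x_j(G_j)\subset F$ and $\sum_j\int_{G_j}g_j\ge\lambda(F)-\eta$. Choose $a$ such that all cells $Z_j(G_j^a,a)$ lie in $\mathcal N$. The set $\mathcal H=\bigcup_jH_j(G_j)$ is compact. Fix $\varepsilon\in(0,1)$, let $N_0$ be as in Lemma 2, fix $R>0$ and let $r=Rn^{-1/m}$. "For large $n$" will always be uniform in $y\in G_j$.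

**Step 1: reduce the volume to vertical gaps.** In chart $j$ let $h_n(w)=\min\{s:(w,s)\in P_n\}$, with value $\infty$ if there is no such $s$. Since $P_n\subset K$, $h_n\ge f_j$. The points $(w,s)$ with $w\in G_j^a$ and $f_j(w)\le s<\min(h_n(w),f_j(w)+a)$ lie in the cells but not in $P_n$. The cells are disjoint, so
$$V(\mathcal N\setminus P_n)\ge\sum_j\int_{G_j^a}\min(h_n-f_j,a)\,dw.\tag{5}$$
Let $\mathcal V_j$ be the set of vertices of $P_n$ in $Z_j(G_j^a,a)$. Since the cells are disjoint subsets of $\mathcal N$, $\sum_j|\mathcal V_j|\le(p+o(1))n$. For $y\in G_j$ let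
$$Q=y+rC,\qquad N_n(y)=|\{v\in\mathcal V_j:\pi_j(v)\in Q\}|,\qquad X=(\pi_j(\mathcal V_j)\cap Q)\cup(2Q\setminus Q).$$
The set $2Q\setminus Q$ is infinite, but it costs nothing in Lemma 2(ii).

**Step 2: compare the gap with the quadratic problem.** We drop $j$ and claim that for large $n$ and all $w\in Q$,
$$h_n(w)-f(w)\ge D_X^{H(y)}(w)-2m\,\omega(\sqrt m\,r)\,r^2 .\tag{6}$$
For large $n$, $Q\subset G_j^a$ and $2Q\subset O_j$. Let $h_n(w)<\infty$ and write $(w,h_n(w))=\sum\lambda_iv_i$ with vertices $v_i=(x_i,s_i)$ of $P_n$; here $s_i\ge f(x_i)$. We want a representation of $w$ by points of $X$ only.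

First, suppose $x_i\in Q$ but $v_i\notin\mathcal V$. Since $Q\subset G_j^a$, this means $s_i>f(x_i)+a$: the vertex lies high above the boundary. Write $x_i$ as a convex combination of two points $z',z''\in\partial(2Q)$. As $f$ is Lipschitz on $O_j$, $f(z'),f(z'')\le f(x_i)+a<s_i$ for large $n$. So we may replace $v_i$ by $(z',f(z'))$ and $(z'',f(z''))$ with the corresponding weights. After this we have $w=\sum\lambda_ix_i$ with $\sum\lambda_if(x_i)\le h_n(w)$, and each $x_i$ lies either in $X$ or in $\pi(K)\setminus2Q$.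

Second, if $x_i\notin2Q$ let $z_i=w+t_i(x_i-w)\in\partial(2Q)$ with $0<t_i<1$; otherwise $t_i=1$, $z_i=x_i$. By Lemma 1, with $w$ in place of $y$ there, all $z_i\in X$, $\sum\mu_iz_i=w$ and
$$\sum\mu_if(z_i)-f(w)\le\sum\lambda_if(x_i)-f(w)\le h_n(w)-f(w).$$
On $2Q$ we have $|z-y|\le\sqrt m\,r$, so $f$ differs there from $\ell+q_{H(y)}(\cdot-y)$, $\ell$ affine, by at most $\omega(\sqrt m\,r)\,mr^2$. Since $\sum\mu_iz_i=w$, the affine parts cancel and
$$\sum\mu_if(z_i)-f(w)\ge\sum\mu_iq_{H(y)}(z_i-w)-2m\,\omega(\sqrt m\,r)r^2\ge D_X^{H(y)}(w)-2m\,\omega(\sqrt m\,r)r^2 .$$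
This proves (6). Since $\partial(2Q)\subset X$, each $w\in Q$ is a convex combination of two points of $X$ at distance at most $2\sqrt m\,r$, so $D_X^{H(y)}\le2m\max_{\mathcal H}\|H\|\,r^2\le a$ on $Q$ for large $n$. Hence (6) also holds with $\min(h_n-f,a)$ in place of $h_n-f$.

**Step 3: apply the quadratic bound and average over $y$.** We have $|X\cap Q|\le N_n(y)\le N_n(y)+N_0$. The number $N_0$ is added because a cube may contain too few vertices for Lemma 2; it is harmless when $R$ is large. By (4) and Lemma 2(ii) with $N=N_n(y)+N_0$,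
$$\int_{y+rC}\min(h_n-f_j,a)\,dw\ge r^{m+2}\Big[(1-\varepsilon)\tfrac\delta2(\det H_j(y))^{\frac1m}(N_n(y)+N_0)^{-\frac2m}-2m\,\omega(\sqrt m\,r)\Big].$$
Integrate over $y\in G_j$ and sum over $j$. By Fubini's theorem the left side becomes at most $r^m$ times the sum in (5), because each $w$ lies in $y+rC$ for a set of $y$ of measure at most $r^m$, and $w\in G_j^a$ then. Put $b_n=(N_n+N_0)R^{-m}$. Since $n^{2/m}r^2=R^2$ and $(N_n+N_0)^{-2/m}=R^{-2}b_n^{-2/m}$,
$$n^{\frac2m}V(\mathcal N\setminus P_n)\ge(1-\varepsilon)\tfrac\delta2\sum_j\int_{G_j}(\det H_j)^{\frac1m}b_n^{-\frac2m}dy-2mR^2\omega(\sqrt m\,r)|G| .\tag{7}$$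
Again by Fubini, $\sum_j\int_{G_j}N_n\,dy\le r^m\sum_j|\mathcal V_j|\le R^m(p+o(1))$, so
$$\sum_j\int_{G_j}b_n\,dy\le p+o(1)+N_0|G|R^{-m}.\tag{8}$$

**Step 4: Hölder.** As in the opening example, the bound on the number of vertices enters through Hölder's inequality with exponents $\frac{m+2}m$ and $\frac{m+2}2$:
$$\sum_j\int_{G_j}(\det H_j)^{\frac1{m+2}}dy\le\Big(\sum_j\int_{G_j}(\det H_j)^{\frac1m}b_n^{-\frac2m}dy\Big)^{\frac m{m+2}}\Big(\sum_j\int_{G_j}b_n\,dy\Big)^{\frac2{m+2}} .$$
The left side is $\sum_j\int_{G_j}g_j\ge\lambda(F)-\eta$. Insert this and (8) into (7) and let $n\to\infty$ with $R$ fixed; then $r\to0$ and the last term of (7) vanishes: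
$$\liminf_nn^{\frac2m}V(\mathcal N\setminus P_n)\ge(1-\varepsilon)\tfrac\delta2(\lambda(F)-\eta)^{\frac{m+2}m}\big(p+N_0|G|R^{-m}\big)^{-\frac2m}.$$
The numbers $N_0$ and $|G|$ do not depend on $R$. Let $R\to\infty$, then $\varepsilon\to0$ and $\eta\to0$. $\square$

## The wet part and Macbeath regions

**Wet part.** For $z\in K$ let
$$v(z)=\min_{|u|=1}V\big(K\cap\{\langle\cdot-z,u\rangle\ge0\}\big),\qquad W_t=\{z\in K:v(z)<t\}.$$
The volume on the right is continuous in $(z,u)$, by dominated convergence, so the minimum is attained and $v$ is continuous. It is also the minimum of $V(K\cap E)$ over all closed half-spaces $E\ni z$, since $E$ can be shifted until $z\in\mathrm{bd}E$. We have $v=0$ on $\partial K$ and $v>0$ on $\mathrm{int}K$.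

For $0<t<V(K)$ we have $K\setminus W_t=K_t$, so (3) is a statement about $V(W_t)$. First, $K_t\subset K$, since for each direction a half-space of the kind defining $K_t$ is contained in the supporting half-space of $K$. If $z\in K$ and $v(z)<t$, take $E\ni z$ with $V(K\cap E)<t$ and shift it outward in parallel to $E'$ with $V(K\cap E')=t$; then $z\in\mathrm{int}E'$, so $z\notin K_t$. Conversely, let $z\in K\setminus K_t$. Then $z\in\mathrm{int}E'$ for some $E'$ with $V(K\cap E')=t$. Since $0<t<V(K)$, $\mathrm{bd}E'$ meets $\mathrm{int}K$, so the parallel half-space through $z$ cuts off strictly less, and $v(z)<t$.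

**Macbeath region.** For $z\in\mathrm{int}K$ let $D_z=(K-z)\cap(z-K)$, an $o$-symmetric convex body with $z+D_z\subset K$. (It has one lower index, a point, and is not to be confused with the gap $D_X^H$.)

For the square $[0,1]^2$ and $z=(x,y)$ with $0<x,y\le\frac12$ we have $D_z=[-x,x]\times[-y,y]$, of area $4xy$. A half-plane through $z$ contains half of $z+D_z$, so $v(z)\ge2xy$; the corner triangle with legs $2x$ and $2y$ has $z$ on its long side and area $2xy$, so $v(z)=2xy$. Hence in this quarter $W_t$ is $\{2xy<t\}$, and integrating, $V(W_t)=2t\big(1+\ln\frac1{2t}\big)$ for $t\le\frac12$. So $t^{-2/3}V(W_t)\to0$, as (3) predicts for a polygon, and $V(W_t)/t$ grows only logarithmically.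

**Lemma 4.** There is $C_d$ such that for $0<t<2^{-d}V(K)$ there is a finite $Y\subset K$ with $K_t\subset\mathrm{conv}Y$ and $|Y|\le C_dV(W_t)/t$.

*Proof.* The plan is to pack the level surface $\{v=t\}$ with shrunken Macbeath regions. Each has volume comparable to $t$ and lies half in $W_t$, so there are few of them; each can be enclosed by boundedly many points; and larger copies cover the level surface.

**Step 1: if $0<t=v(z)<2^{-d}V(K)$, then $V(D_z)\ge c_dt$.** Since $v(z)>0$, $z\in\mathrm{int}K$. Let $E$ be a minimizing half-space. Choose orthonormal coordinates $(x',\xi)\in\mathbb R^m\times\mathbb R$ with $z=0$ and $E=\{\ell\ge0\}$, $\ell(x',\xi)=\xi$. Let $S=\{x':(x',0)\in K\}$, an $m$-dimensional convex body, which we identify with $S\times\{0\}$.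

*The centroid of $S$ is $0$.* We use that tilting $E$ about $z$ cannot decrease the volume. For $b\in\mathbb R^m$ let $E_\tau=\{\xi+\tau\langle b,x'\rangle\ge0\}$. Then
$$\frac{V(K\cap E_\tau)-V(K\cap E)}\tau=\int_{\mathbb R^m}\frac1\tau\int_{\mathbb R}\mathbf 1_K(x',\xi)\big(\mathbf 1_{\{\xi\ge-\tau\langle b,x'\rangle\}}-\mathbf 1_{\{\xi\ge0\}}\big)\,d\xi\,dx'.$$
Consider the integrand of the outer integral as $\tau\to0$. For $x'\in\mathrm{int}S$ the point $(x',0)$ is in $\mathrm{int}K$, because $0\in\mathrm{int}K$, and the integrand tends to $\langle b,x'\rangle$. For $x'\notin S$ it tends to $0$. It is bounded by $|b||x'|$ and vanishes outside the bounded projection of $K$, and $|\partial S|=0$. So the derivative at $\tau=0$ is $\int_S\langle b,x'\rangle dx'$. Since $0\in\mathrm{bd}E_\tau$ for all $\tau$ and $E$ is minimizing, it vanishes for every $b$.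

*We have $-S\subset mS$.* Let $p\in S$ and write $S=\{p+\rho\theta:|\theta|=1,\ 0\le\rho\le\varrho(\theta)\}$. In polar coordinates around $p$, $|S|=\int\frac{\varrho(\theta)^m}md\theta$ and
$$0-p=\frac1{|S|}\int_S(x-p)\,dx=\frac m{m+1}\cdot\frac1{|S|}\int\varrho(\theta)\theta\,\frac{\varrho(\theta)^m}m\,d\theta=\frac m{m+1}(\bar b-p),$$
where $\bar b$ is an average of the points $p+\varrho(\theta)\theta\in S$ with respect to a probability measure, so $\bar b\in S$. Solving, $-p=m\bar b\in mS$.

*$K$ extends at least as far below $\{\ell=0\}$ as above.* Let $h=\max_K\ell=\ell(a)$, $a\in K$; $h>0$. Suppose $\ell>-h$ on $K$. The segment from $a$ to a point $x\in K$ with $\ell(x)\le0$ crosses $\{\ell=0\}$ in a point of $S$, so $K\cap\{\ell\le0\}\subset a+\bigcup_{1\le\mu\le2}\mu(S-a)$. This set has volume at most $(2^d-1)V(\mathrm{conv}(a,S))\le(2^d-1)t$, because $\mathrm{conv}(a,S)\subset K\cap E$. Then $V(K)\le2^dt$, a contradiction. So $\ell\le-h$ somewhere on $K$, and by connectedness there is $p\in K$ with $\ell(p)=-h$.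

*Lower bound for $V(D_z)$, upper bound for $t$.* A shear $(x',\xi)\mapsto(x'-\xi e,\xi)$ preserves volume, $\ell$ and $\{\ell=0\}$ pointwise, and carries $D_z$ along; so we may assume $a=(0,h)$, $p=(p',-h)$. The midpoint of $a$ and $p$ gives $\frac12p'\in S$. By $-S\subset mS$, $s_0=-\frac1{2m}p'\in S$. Hence
$$b:=\frac{p+2m(s_0,0)}{2m+1}=\Big(0,-\frac h{2m+1}\Big)\in K .$$
Also $-b\in[0,a]\subset K$, and $\frac1mS\subset S\cap(-S)$, since $-S\subset mS$ and $0\in S$. So $D_z=K\cap(-K)\supset\mathrm{conv}(\frac1mS\cup\{\pm b\})$, a double pyramid, and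
$$V(D_z)\ge\frac{2h}{d(2m+1)}\,m^{-m}|S| .$$
On the other hand, let $(x',s)\in K$ with $0\le s\le h$. The segment from $b$ to $(x',s)$ crosses $\{\ell=0\}$ at $\big(1+\frac{(2m+1)s}h\big)^{-1}x'\in S$. So the section of $K$ at height $s$ projects into $(1+\frac{(2m+1)s}h)S\subset2dS$, and $t=V(K\cap E)\le h(2d)^m|S|$. Comparing the two bounds gives Step 1.

**Step 2: if $(x+\frac15D_x)\cap(y+\frac15D_y)\ne\emptyset$ with $x,y\in\mathrm{int}K$, then $y-x\in\frac12D_x$.** This will turn a maximal packing into a covering. Let $w$ be a common point and $\tau=\frac15$; $w\in\mathrm{int}K$. If $u\in(1-\tau)D_y$, then $w\pm u\in y+D_y\subset K$, so $(1-\tau)D_y\subset D_w$. If $u\in D_w$, put $w'=x-\tau^{-1}(w-x)\in x+D_x\subset K$. Then $\tau w'+w=(1+\tau)x$, so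
$$x\pm\frac u{1+\tau}=\frac{\tau w'+(w\pm u)}{1+\tau}\in K ,$$
and $D_w\subset(1+\tau)D_x$. Hence $D_y\subset\frac{1+\tau}{1-\tau}D_x$ and
$$y-x\in\tau D_x+\tau D_y\subset\Big(\tau+\tau\frac{1+\tau}{1-\tau}\Big)D_x=\frac{2\tau}{1-\tau}D_x=\tfrac12D_x .$$

**Step 3: choose $Y$ and count.** If $K_t=\emptyset$ take $Y=\emptyset$. Otherwise choose a maximal family $z_1,\dots,z_k$ with $v(z_i)=t$ and the sets $z_i+\frac15D_{z_i}\subset K$ pairwise disjoint; it is finite by Step 1. Let $E_i$ be a minimizing half-space for $z_i$. As $z_i\in\mathrm{bd}E_i\cap\mathrm{int}K$, a parallel half-space through a point of $K\cap\mathrm{int}E_i$ cuts off less than $t$, so $K\cap\mathrm{int}E_i\subset W_t$. By symmetry $W_t$ contains at least half, in volume, of each $z_i+\frac15D_{z_i}$. Hence $k\le V(W_t)/(\frac12\,5^{-d}c_dt)$.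

Let $M_i$ be a maximal $\frac12$-separated subset of the unit sphere of the norm with unit ball $D_{z_i}$. Balls of radius $\frac14$ around its points have disjoint interiors and lie in the ball of radius $\frac54$, so $|M_i|\le5^d$. Let $Y_i=z_i+M_i\subset z_i+D_{z_i}\subset K$ and $Y=\bigcup Y_i$, so $|Y|\le5^dk\le C_dV(W_t)/t$. We have $z_i+\frac12D_{z_i}\subset\mathrm{conv}Y_i$: a linear functional of dual norm $1$ attains the value $1$ at some unit vector, and at a point of $M_i$ within distance $\frac12$ of it the value is at least $\frac12$; so the support function of $\mathrm{conv}M_i$ is at least that of $\frac12D_{z_i}$.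

**Step 4: $K_t\subset\mathrm{conv}Y$.** Suppose $z\in K_t\setminus\mathrm{conv}Y$, and let $E\ni z$ be a closed half-space with $E\cap\mathrm{conv}Y=\emptyset$. The ray from $z$ in the direction of the inner normal of $E$ stays in $E$ and leaves $K$ at some $x\in\partial K\cap E$. As $v(x)=0$, $v(z)\ge t$ and $v$ is continuous, there is $z'\in[z,x]\subset E$ with $v(z')=t$. By maximality $z'+\frac15D_{z'}$ meets some $z_i+\frac15D_{z_i}$, and by Step 2 $z'\in z_i+\frac12D_{z_i}\subset\mathrm{conv}Y_i$. This contradicts $E\cap\mathrm{conv}Y=\emptyset$. $\square$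

**Lemma 5.** For a good system and admissible $a$,
$$\liminf_{t\to0}t^{-\frac2{d+1}}\sum_jV(W_t\cap Z_j(G_j,a))\ge\gamma_d\sum_j\int_{G_j}g_j .$$

*Proof.* The volume of $W_t\cap Z_j(G_j,a)$ is the integral over $y\in G_j$ of the length of its vertical section over $y$. By Fatou's lemma it suffices that for $y\in G_j$ and $0<\sigma<\gamma_dg_j(y)$ the points $(y,f_j(y)+s')$ with $0\le s'\le s:=\sigma t^{2/(d+1)}$ are in $W_t$ for $t$ small. We exhibit a half-space. Let $\ell$ be the tangent affine function of $f_j$ at $y$ and $H=H_j(y)$. The half-space $\{(w,\xi):\xi\le\ell(w)+s\}$ contains these points and cuts off from $K$ at most $\int_{\pi_j(K)}(\ell+s-f_j)_+$. Let $0<\varepsilon<1$. On a ball around $y$ we have $f_j-\ell\ge(1-\varepsilon)q_H(\cdot-y)$, because $H$ is positive definite. On the boundary of this ball $f_j-\ell$ is bounded below by a positive constant, and since $f_j-\ell$ is convex and vanishes at $y$, the same bound holds outside the ball; so $f_j-\ell>s$ there when $s$ is small. By (1) with $(1-\varepsilon)H$ in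 place of $H$, and $\beta_d=\gamma_d^{-(d+1)/2}$, $(\det H)^{1/2}=g_j(y)^{(d+1)/2}$, the volume cut off is at most
$$\int(s-(1-\varepsilon)q_H)_+=(1-\varepsilon)^{-\frac m2}\beta_d(\det H)^{-\frac12}s^{\frac{d+1}2}=(1-\varepsilon)^{-\frac m2}\Big(\frac\sigma{\gamma_dg_j(y)}\Big)^{\frac{d+1}2}t ,$$
which is less than $t$ if $\varepsilon$ is small. $\square$

## A polytope with prescribed shares of vertices

**Proposition 2.** Let a good system with index set $\{1,\dots,k\}$, $k\ge0$, be given, $\lambda_j=\int_{G_j}g_j>0$, $\lambda_0=A(K)-\sum_{j\ge1}\lambda_j$, and $p_0,\dots,p_k>0$ with $\sum_{j=0}^kp_j<1$. Let $\varepsilon\in(0,1)$ and let $a$ be admissible. For all large $n$ there is a polytope $P\subset K$ with at most $n$ vertices such that $K\setminus P=E_0\cup\dots\cup E_k$, $E_j\subset Z_j(G_j^a,a)$ for $j\ge1$,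
$$V(E_j)\le(1+\varepsilon)\tfrac\delta2\,p_j^{-\frac2m}\lambda_j^{\frac{m+2}m}n^{-\frac2m}\quad(j\ge1),\qquad V(E_0)\le C_K\,p_0^{-\frac2m}(\lambda_0+\varepsilon)\,n^{-\frac2m},$$
where $C_K$ depends only on $d$ and $A(K)$.

*Proof.* **Step 1: the coarse vertices.** We spend $p_0n$ vertices to contain a floating body. Let $t=Tn^{-\frac{d+1}{d-1}}$ with $T^{\frac{d-1}{d+1}}=C_d\gamma_d(A(K)+1)/p_0$. By (3), $V(W_t)\le\gamma_d(A(K)+1)t^{\frac2{d+1}}$ for large $n$. So the set $Y$ of Lemma 4, with $K_t\subset\mathrm{conv}Y$, satisfies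
$$|Y|\le C_d\gamma_d(A(K)+1)\,t^{-\frac{d-1}{d+1}}=p_0n .$$

**Step 2: the fine vertices.** Over each $G_j$ we place scaled optimal configurations, with numbers proportional to $g_j$. Fix $R$, large as specified below, and $r=Rn^{-1/m}$. In chart $j$ let $\mathcal Q_j$ be the set of cubes of the grid $r(\mathbb Z^m+C)$ meeting $G_j$, and for $Q\in\mathcal Q_j$ choose $y_Q\in Q\cap G_j$. The union of these cubes contains $G_j$ and lies in $G_j^{\sqrt m\,r}$, so, $G_j$ being compact, $\sum_{Q\in\mathcal Q_j}|Q|\to|G_j|$ as $n\to\infty$. Since $g_j$ is uniformly continuous and bounded on $G_j$, also $\sum_{Q\in\mathcal Q_j}|Q|g_j(y_Q)\to\lambda_j$. Put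
$$N_Q=\lceil p_j\lambda_j^{-1}R^mg_j(y_Q)\rceil .$$
As $R^m=n|Q|$ and $|\mathcal Q_j|=(|G_j|+o(1))R^{-m}n$,
$$|Y|+\sum_j\sum_{Q\in\mathcal Q_j}N_Q\le p_0n+\sum_{j\ge1}p_jn+o(n)+(|G|+o(1))R^{-m}n\le n$$
for $R$ large and then $n$ large. Let $N_0$ belong to $\mathcal H=\bigcup_jH_j(G_j)$ and $\varepsilon/4$ in Lemma 2. As $g_j$ is bounded below by a positive constant on $G_j$, all $N_Q\ge N_0$ for $R$ large. Fix such an $R$. Let $X_Q=c_Q+rX$, where $c_Q$ is the center of $Q$ and $X\subset2C$ is from Lemma 2(i) for $H=H_j(y_Q)$ and $N=N_Q$. Let $P$ be the convex hull of $Y$ and all points $\mathbf x_j(x)$, $x\in X_Q$, $Q\in\mathcal Q_j$. For large $n$, $2Q\subset G_j^a$ for $Q\in\mathcal Q_j$, so $P\subset K$ is well defined, and it has at most $n$ vertices.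

**Step 3: the error in the cells.** Let $E_j=\bigcup_{Q\in\mathcal Q_j}Z_j(Q,a)\setminus P$ for $j\ge1$; clearly $E_j\subset Z_j(G_j^a,a)$. Let $w\in Q$ and $w=\sum\lambda_i'x_i$ with $x_i\in X_Q$. The points $x_i$ and $w$ are within $2\sqrt m\,r$ of $y_Q$, so $f_j$ differs at them from an affine function plus $q_H(\cdot-y_Q)$ by at most $4m\omega r^2$, where $\omega=\omega(2\sqrt m\,r)$ and $H=H_j(y_Q)$. Hence
$$\sum\lambda_i'f_j(x_i)-f_j(w)\le\sum\lambda_i'q_H(x_i-w)+8m\,\omega r^2 .$$
$P$ contains $(w,\sum\lambda_i'f_j(x_i))$. For large $n$ it also contains $(w,f_j(w)+a)$: the set $\{(w,f_j(w)+a):w\in G_j^a\}$ is a compact subset of $\mathrm{int}K$, so $v$ has a positive minimum on it, and for small $t$ it is contained in $K_t\subset\mathrm{conv}Y$. By convexity of $P$, the part of the segment $\{w\}\times[f_j(w),f_j(w)+a]$ missing from $P$ has length at most $\sum\lambda_i'f_j(x_i)-f_j(w)$, hence, taking the infimum, at most $D_{X_Q}^H(w)+8m\omega r^2$. Integrating, with (4) and Lemma 2(i),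
$$V(E_j)\le\sum_{Q\in\mathcal Q_j}\Big(r^{m+2}\big(1+\tfrac\varepsilon4\big)\tfrac\delta2(\det H_j(y_Q))^{\frac1m}N_Q^{-\frac2m}+8m\,\omega r^{m+2}\Big).$$
Here $N_Q^{-2/m}\le(\lambda_j/p_j)^{2/m}R^{-2}g_j(y_Q)^{-2/m}$, $r^{m+2}R^{-2}=|Q|n^{-2/m}$ and $(\det H)^{1/m}g^{-2/m}=g$. So the first terms sum to at most
$$\big(1+\tfrac\varepsilon4\big)\tfrac\delta2\Big(\frac{\lambda_j}{p_j}\Big)^{\frac2m}n^{-\frac2m}\sum_{Q\in\mathcal Q_j}|Q|g_j(y_Q),$$
where the last sum tends to $\lambda_j$. The second terms sum to $8m\,\omega R^2n^{-2/m}\sum|Q|=o(n^{-2/m})$, because $R$ is fixed and $\omega\to0$. This gives the bound on $V(E_j)$ for large $n$.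

**Step 4: the error elsewhere, by subtraction.** Let $E_0=(K\setminus P)\setminus\bigcup_{j,\,Q\in\mathcal Q_j}Z_j(Q,a)$. Since $K_t\subset P$ and the cubes of $\mathcal Q_j$ cover $G_j$, we have $E_0\subset W_t\setminus\bigcup_jZ_j(G_j,a)$. The cells are disjoint, so by (3) and Lemma 5
$$V(E_0)\le V(W_t)-\sum_jV(W_t\cap Z_j(G_j,a))\le\gamma_dt^{\frac2{d+1}}(\lambda_0+o(1)).$$
Finally $t^{\frac2{d+1}}=T^{\frac2{d+1}}n^{-\frac2m}=\big(C_d\gamma_d(A(K)+1)/p_0\big)^{\frac2m}n^{-\frac2m}$. So $C_K=\gamma_d\big(C_d\gamma_d(A(K)+1)\big)^{2/m}$ works for large $n$. $\square$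

## The limit for every convex body

*Proof of Theorem 1.* **Lower bound.** Proposition 1 with $F=\partial K$, $\mathcal N=K$, $p=1$ gives
$$\liminf_nn^{\frac2m}V(K\setminus P_n)\ge\tfrac\delta2A(K)^{\frac{m+2}m}.$$

**Upper bound.** Since $P_n$ is optimal, it suffices to exhibit polytopes. If $A(K)=0$, use Proposition 2 with $k=0$ and $p_0=\frac12$: for every $\varepsilon\in(0,1)$ we get $V(K\setminus P_n)\le C_K2^{2/m}\varepsilon\,n^{-2/m}$ for large $n$, so the limit is $0$.

Let $A(K)>0$ and $0<\tau<\frac14$. By Lemma 3 choose a good system with $\lambda_0\le\tau^{1+2/m}$; for $\tau$ small, $\Sigma:=\sum_{i\ge1}\lambda_i>0$. The order of choice matters: we first decide on the share $\tau$ of coarse vertices, and then make $\lambda_0$ so small that the factor $\tau^{-2/m}$ does no harm. Apply Proposition 2 with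
$$\varepsilon=\tau^{1+\frac2m},\qquad p_0=\tau,\qquad p_j=(1-2\tau)\lambda_j/\Sigma\quad(j\ge1);$$
here $\sum_{j\ge0}p_j=1-\tau<1$. Since $p_j^{-2/m}\lambda_j^{(m+2)/m}=(1-2\tau)^{-2/m}\Sigma^{2/m}\lambda_j$, summing over $j$ gives for large $n$
$$n^{\frac2m}V(K\setminus P_n)\le(1+\tau)\tfrac\delta2(1-2\tau)^{-\frac2m}A(K)^{\frac{m+2}m}+2C_K\tau .$$
Let $\tau\to0$. So $n^{2/m}V(K\setminus P_n)\to\frac{\delta_{d-1}}2A(K)^{\frac{d+1}{d-1}}$ for every convex body $K\subset\mathbb R^d$.

**The constant.** Apply this to the unit ball and compare with Gruber's theorem, that is, (2) when $\kappa>0$. This gives $\delta_{d-1}=\mathrm{del}_{d-1}$ for $d\ge3$, and $\delta_1=\frac16=\mathrm{del}_1$ by Step 1 of Lemma 2. Since $\delta>0$, $V(K\setminus P_n)=o(n^{-2/(d-1)})$ if and only if $A(K)=0$. $\blacksquare$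

In particular (2) holds for every convex body $K\subset\mathbb R^d$, $d\ge3$, with $A(K)>0$.

## Weights, and where the vertices go

*Proof of Theorem 2.* Note that $\Lambda_\varphi=\int_{\partial K}\varphi^{\frac m{m+2}}d\lambda$.

**Step 1: upper bound in (a).** The weight is nearly constant on small pieces, so we only change the shares $p_j$. Let $0<\tau<\frac14$. Partition $\partial K$ into finitely many Borel sets on each of which $\sup\varphi\le(1+\frac\tau2)\inf\varphi$. By Lemma 3 take a good system subordinate to this partition with $\lambda_0\le\tau^{1+2/m}$. Put $\varphi_j=\min_{\mathbf x_j(G_j)}\varphi$. For small $a$, $\varphi\le(1+\tau)\varphi_j$ on $Z_j(G_j^a,a)$. If the system is nonempty, put $\Sigma=\sum_{i\ge1}\varphi_i^{\frac m{m+2}}\lambda_i\le\Lambda_\varphi$ and take in Proposition 2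
$$\varepsilon=\tau^{1+\frac2m},\qquad p_0=\tau,\qquad p_j=(1-2\tau)\varphi_j^{\frac m{m+2}}\lambda_j/\Sigma .$$
Since $\varphi_jp_j^{-\frac2m}\lambda_j^{\frac{m+2}m}=(1-2\tau)^{-\frac2m}\varphi_j^{\frac m{m+2}}\lambda_j\Sigma^{\frac2m}$, for large $n$
$$n^{\frac2m}V_\varphi(K\setminus P)\le(1+\tau)^2\tfrac\delta2(1-2\tau)^{-\frac2m}\Lambda_\varphi^{\frac{m+2}m}+2C_K\tau\max\varphi .$$
If the system is empty, only the last term occurs. Let $\tau\to0$.

**Step 2: limit measures and a set inequality.** For the lower bound and for (b) we pass to limits of the distributions of vertices and of missing volume. Let $P_n\subset K$ have at most $n$ vertices, and let a subsequence realize $L=\liminf n^{2/m}V_\varphi(K\setminus P_n)$, where we may assume $L<\infty$. Put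
$$\mu_n=\frac1n\sum_{v\text{ vertex of }P_n}\delta_v,\qquad\nu_n=n^{\frac2m}\mathbf 1_{K\setminus P_n}dx .$$
Along the subsequence $\nu_n(K)$ is bounded, as $\min\varphi>0$. Passing to a further subsequence, $\mu_n\to\mu$ and $\nu_n\to\nu$ weakly on $K$. Then $\mu(K)\le1$ and $\int\varphi\,d\nu=L$.

For compact $F\subset\partial K$ and relatively open $\mathcal N\supset F$ in $K$ with closure $\overline{\mathcal N}$, we have $\limsup\mu_n(\mathcal N)\le\mu(\overline{\mathcal N})$ and $\limsup\nu_n(\mathcal N)\le\nu(\overline{\mathcal N})$. Let $\iota>0$. Proposition 1 with $p=\mu(\overline{\mathcal N})+\iota$ gives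
$$\nu(\overline{\mathcal N})\,(\mu(\overline{\mathcal N})+\iota)^{\frac2m}\ge\tfrac\delta2\lambda(F)^{\frac{m+2}m}.$$
Let $\iota\downarrow0$, and let $\mathcal N$ run through the sets $\{x\in K:\mathrm{dist}(x,F)<\frac1k\}$, whose closures decrease to $F$. We get $\nu(F)\mu(F)^{2/m}\ge\frac\delta2\lambda(F)^{(m+2)/m}$. By inner regularity of $\lambda$,
$$c\,\lambda(B)\le\nu(B)^{\frac m{m+2}}\mu(B)^{\frac2{m+2}}\quad\text{for Borel }B\subset\partial K,\qquad c=\Big(\frac\delta2\Big)^{\frac m{m+2}}.\tag{9}$$

**Step 3: from sets to densities.** Let $\alpha$ and $\beta$ be the densities with respect to $\lambda$ of the absolutely continuous parts of $\mu|_{\partial K}$ and $\nu|_{\partial K}$. For $s,s'\ge0$ let $B$ be $\{\alpha\le s,\ \beta\le s'\}$ minus a $\lambda$-null set carrying the singular parts. Then (9) gives $c\,\lambda(B)\le s'^{\frac m{m+2}}s^{\frac2{m+2}}\lambda(B)$, so $\lambda(B)=0$ whenever $s'^{\frac m{m+2}}s^{\frac2{m+2}}<c$. Taking the union over the rational pairs $s,s'$ with this property,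
$$\beta^{\frac m{m+2}}\alpha^{\frac2{m+2}}\ge c\qquad\lambda\text{-almost everywhere}.\tag{10}$$

**Step 4: lower bound in (a).** Multiply (10) by $\varphi^{\frac m{m+2}}$, integrate, and use Hölder's inequality:
$$c\,\Lambda_\varphi\le\int(\varphi\beta)^{\frac m{m+2}}\alpha^{\frac2{m+2}}d\lambda\le\Big(\int\varphi\beta\,d\lambda\Big)^{\frac m{m+2}}\Big(\int\alpha\,d\lambda\Big)^{\frac2{m+2}}\le L^{\frac m{m+2}},\tag{11}$$
that is, $L\ge\frac\delta2\Lambda_\varphi^{\frac{m+2}m}$. Choosing $P_n$ with $V_\varphi(K\setminus P_n)$ within $n^{-1-2/m}$ of the infimum, and recalling $\delta=\mathrm{del}_{d-1}$, we obtain (a).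

**Step 5: equality, and (b).** In (b), $A(K)>0$, so $\Lambda_\varphi>0$. Also $K$ is not a polytope, so $V_\varphi(K\setminus P_n)>0$. The limit is $L=\frac\delta2\Lambda_\varphi^{(m+2)/m}$. Every subsequence contains a further one as in Step 2, and for it equality holds throughout (11). We read off the consequences. Since $\int\varphi\beta\,d\lambda\le L$, $\int\alpha\,d\lambda\le1$ and $L>0$, both are equalities. From $\int\varphi\beta\,d\lambda=L=\int\varphi\,d\nu$ and $\varphi>0$ we get $\nu=\beta\lambda$; from $\int\alpha\,d\lambda=1\ge\mu(K)$ we get $\mu=\alpha\lambda$. Equality in Hölder's inequality makes $\varphi\beta$ and $\alpha$ proportional, and comparing integrals, $\varphi\beta=L\alpha$ almost everywhere. Equality in the first step of (11) gives $\beta^{\frac m{m+2}}\alpha^{\frac2{m+2}}=c$ almost everywhere. Substituting $\beta=L\alpha/\varphi$ and using $L^{\frac m{m+2}}=c\,\Lambda_\varphi$,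
$$\alpha=c\,L^{-\frac m{m+2}}\varphi^{\frac m{m+2}}=\varphi^{\frac m{m+2}}/\Lambda_\varphi .$$
So $\mu=\Lambda_\varphi^{-1}\varphi^{\frac m{m+2}}\lambda$, which is the measure in the statement because $\frac m{m+2}=\frac{d-1}{d+1}$. The normalized restrictions of $V_\varphi$ to $K\setminus P_n$ are $\varphi\nu_n/\int\varphi\,d\nu_n$, and they converge weakly to $L^{-1}\varphi\nu=L^{-1}\varphi\beta\lambda=\alpha\lambda=\mu$. Since the limits do not depend on the subsequence, the full sequences converge. $\blacksquare$
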